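# Lipschitz boundaries and the Steklov asymptotic $\sigma_jL=\pi j+O(1)$

## Oscillation of $\sigma_jL-\pi j$ on $C^1$ domains

**Theorem 1.** Let $a:\mathbb N\to(0,\infty)$ satisfy $a(N)\to0$ and $Na(N)\to\infty$. There are a bounded simply connected domain $\Omega$ whose boundary is a $C^1$ Jordan curve (so $\Omega$ is Lipschitz) and integers $N_1<N_2<\cdots$ such that for all $k$
$$\sigma_{2N_k-1}L\le \pi(2N_k-1)-\tfrac{\pi}{8}\,a(N_k)N_k ,\qquad \sigma_{2N_k}L\ge \pi(2N_k)+\tfrac{\pi}{8}\,a(N_k)N_k. $$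
If $a(N)=N^{-s}$ with $0<s<1$, then $\Omega$ can be chosen with $C^{1,s}$ boundary.

Let us unpack this. Let $\Omega\subset\mathbb R^2$ be a bounded simply connected domain and $L$ the length of $\partial\Omega$. The Steklov problem asks for functions that are harmonic inside and whose outward normal derivative on the boundary is a multiple of the function:
$$\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}=\sigma u\ \text{ on }\partial\Omega .$$
The eigenvalues are defined variationally through the Rayleigh quotient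
$$\frac{\int_\Omega|\nabla u|^2\,dA}{\int_{\partial\Omega}u^2\,ds},$$
and form a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\cdots\nearrow\infty$, repeated according to multiplicity. If $\partial\Omega$ is smooth, it is a known result that $\sigma_jL=j\pi+O(1)$ as $j\to\infty$. The question, taken from "Steklov spectral inequalities through quasiconformal mapping" (http://www.birs.ca/workshops/2015/15w5110/files/Laugesen.pdf), is to prove or disprove this under the sole assumption that $\partial\Omega$ is Lipschitz, that is, locally the graph of a Lipschitz function with $\Omega$ on one side. A square is Lipschitz but not $C^1$. A curve is $C^{1,s}$ if it has a regular parametrization whose derivative is $s$-Hölder; the graph of $|x|^{1+s}$ near $0$ is an example.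

Theorem 1 answers in the negative. With $a(N)=N^{-1/2}$ it gives
$$\liminf_j(\sigma_jL-\pi j)=-\infty,\qquad \limsup_j(\sigma_jL-\pi j)=+\infty ,$$
already for a $C^1$ boundary. Subtracting the two inequalities also shows what happens: between the consecutive eigenvalues $\sigma_{2N_k-1}$ and $\sigma_{2N_k}$ there is a gap with $(\sigma_{2N_k}-\sigma_{2N_k-1})L\ge\pi+\frac\pi4a(N_k)N_k$, which is unbounded.

**Corollary 2.** For every sequence $\varepsilon_j\to0$ there is a bounded simply connected $C^1$ domain with $\sigma_jL-\pi j\le-\varepsilon_jj$ for infinitely many $j$ and $\sigma_jL-\pi j\ge\varepsilon_jj$ for infinitely many $j$.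

*Proof from Theorem 1.* Take $a(N)=6\max(|\varepsilon_{2N-1}|,|\varepsilon_{2N}|)+N^{-1/2}$. Then $a(N)\to0$ and $Na(N)\ge\sqrt N\to\infty$. Since $6\pi/8>2$, we have $\frac\pi8a(N)N\ge2N\max(|\varepsilon_{2N-1}|,|\varepsilon_{2N}|)$, which is at least $\varepsilon_jj$ for $j=2N-1$ and for $j=2N$. $\square$

For comparison, and not used below: $\sigma_jL=\pi j+o(j)$ holds for all Lipschitz $\Omega$, by Karpukhin–Lagacé–Polterovich, *Weyl's law for the Steklov problem on surfaces with rough boundary*, Arch. Ration. Mech. Anal. 2023. So $o(j)$ is optimal in the Lipschitz class and in the $C^1$ class. With more regularity one has a positive result.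

**Theorem 3.** Let $\Omega$ be bounded by a Jordan curve.
(a) If $\partial\Omega\in C^{1,s}$, $0<s<1$, then $\sigma_jL=\pi j+O(j^{1-s})$. By Theorem 1 the exponent $1-s$ is sharp for each $s\in(0,1)$.
(b) If $\partial\Omega\in C^{2,\alpha}$ for some $\alpha\in(0,1)$, then $\sigma_jL=\pi j+O(1)$.

The sharpness in (a) is Theorem 1 with $a(N)=N^{-s}$: the deviation is then at least $\frac\pi8N_k^{1-s}$ on a $C^{1,s}$ domain. Whether $C^{1,1}$ suffices for $O(1)$ is not settled here.

## From a domain to a positive weight on the circle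

The purpose of this section is to replace the unknown domain by an unknown positive function on the unit circle. Let $f:\mathbb D\to\Omega$ be conformal and onto, with $f\in C^1(\overline{\mathbb D})$, $f$ injective on $\overline{\mathbb D}$, and $f'\neq0$ on $\overline{\mathbb D}$. Put
$$\rho(\theta)=|f'(e^{i\theta})|,\qquad\text{so that } L=\int_0^{2\pi}\rho\,d\theta .$$
Since $|f'|$ is bounded above and below, $u\mapsto U=u\circ f$ is an isomorphism $H^1(\Omega)\to H^1(\mathbb D)$. It respects traces (clear for $u$ continuous on $\overline\Omega$; then by density). The Dirichlet integral is conformally invariant, and $\int_{\partial\Omega}|u|^2ds=\int_0^{2\pi}|U|^2\rho\,d\theta$. We may use complex-valued functions, since complexifying the eigenspaces does not change the min-max values. Hence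
$$\sigma_j=\min_S\max_{0\ne U\in S}\frac{\int_{\mathbb D}|\nabla U|^2}{\int_0^{2\pi}|U|^2\rho\,d\theta},\tag{1}$$
over $(j+1)$-dimensional $S\subset H^1(\mathbb D)$ on which the trace is injective.

**Boundary energy.** For $u=\sum c_ne^{in\theta}\in L^2(\partial\mathbb D)$ let
$$E(u)=2\pi\sum|n||c_n|^2\in[0,\infty],\qquad\|u\|^2=2\pi\sum|c_n|^2 .$$
For example, $E(\cos m\theta)=\pi m$ and $\|\cos m\theta\|^2=\pi$ for $m\ge1$.

*$E(u)$ is the Dirichlet integral of the harmonic extension, and the minimum over all extensions.* The function $r^{|n|}e^{in\theta}$ has Dirichlet integral $2\pi\int_0^12n^2r^{2|n|-1}dr=2\pi|n|$ for $n\neq0$, and different $n$ are orthogonal; this is the first claim. For any $U=\sum U_n(r)e^{in\theta}\in H^1(\mathbb D)$ with trace $u$,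
$$\int_{\mathbb D}|\nabla U|^2=2\pi\sum_n\int_0^1\Big(|U_n'|^2+\frac{n^2}{r^2}|U_n|^2\Big)r\,dr\ge2\pi\sum_{n\ne0}|n|\int_0^12|U_n||U_n'|\,dr\ge2\pi\sum_{n\neq0}|n||U_n(1)|^2 .$$
In the last step, $\int_0^1|U_n|^2\frac{dr}r<\infty$ forces $U_n(r_i)\to0$ along some $r_i\to0$. Since $U_n(1)=c_n$, this is $E(u)$.

Two tools follow.

**(V1)** If $S\subset C^\infty(\partial\mathbb D)$, $\dim S=j+1$ and $E(u)\le\lambda\int|u|^2\rho\,d\theta$ on $S$, then $\sigma_j\le\lambda$. *Proof.* Use the harmonic extensions of the elements of $S$ in (1).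

**(V2)** If $\ell_1,\dots,\ell_j$ are continuous linear functionals on $L^2(\partial\mathbb D)$ and $E(u)\ge\lambda\int|u|^2\rho\,d\theta$ whenever $\ell_1(u)=\dots=\ell_j(u)=0$, then $\sigma_j\ge\lambda$. *Proof.* Every $(j+1)$-dimensional $S$ as in (1) contains $U\ne0$ whose trace $u$ is annihilated by all $\ell_i$. Here $u\ne0$, and $\int|\nabla U|^2\ge E(u)\ge\lambda\int|u|^2\rho\,d\theta$.

Note the counting: an upper bound for $\sigma_j$ needs $j+1$ test functions, a lower bound needs $j$ conditions.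

**The disk.** Here $\rho\equiv1$, $L=2\pi$, and $e^{in\theta}$ has quotient $|n|$. So the eigenvalues are $0,1,1,2,2,\dots$, that is, $\sigma_{2n-1}L=\sigma_{2n}L=2\pi n$. The deviation $\sigma_jL-\pi j$ is $0$ for even $j$ and $\pi$ for odd $j$. To prove Theorem 1 we shall push $\sigma_{2N-1}$ and $\sigma_{2N}$ far apart.

## One ripple of frequency $2N$

Take the weight $1+a\cos2N\theta$ with $0<a<1$, of total mass $2\pi$. It distinguishes $\cos N\theta$ from $\sin N\theta$: both have $E=\pi N$, but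
$$\int\cos^2(N\theta)(1+a\cos2N\theta)\,d\theta=\pi(1+\tfrac a2),\qquad\int\sin^2(N\theta)(1+a\cos2N\theta)\,d\theta=\pi(1-\tfrac a2).$$
The quotients are $N/(1+\frac a2)$ and $N/(1-\frac a2)$, so they are separated by about $aN$. This is the size of the displacement in Theorem 1.

**Where the obvious test space stops.** To bound $\sigma_{2N-1}$ from above we need $2N$ functions. The obvious space is the span of $e^{il\theta}$, $|l|\le N-1$, and $\cos N\theta$. But it contains $e^{i(N-1)\theta}$, whose quotient is exactly $N-1$, because $|e^{i(N-1)\theta}|^2=1$ does not see the ripple. So this space cannot give a bound better than $\sigma_{2N-1}L\le2\pi(N-1)=\pi(2N-1)-\pi$, a gain of $O(1)$ only. Similarly, the $2N$ conditions $c_l=0$ for $|l|\le N-1$ and $c_N+c_{-N}=0$ admit $e^{i(N+1)\theta}$, with quotient $N+1$, so they give at best $\sigma_{2N}L\ge\pi(2N)+2\pi$. To gain a multiple of $aN\to\infty$ we must treat all frequencies $l$ with $|l|$ within about $aN$ of $N$, not just $\pm N$.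

**Pairing frequencies.** Combine each $e^{i\kappa y}$, $0\le\kappa\le2N-1$, with $e^{i(\kappa-2N)y}$. The two absolute frequencies are $\kappa$ and $2N-\kappa$, whose mean is exactly $N$, and the two frequencies differ by $2N$, so the ripple couples them. Let
$$V=\Big\{\sum_{\kappa=0}^{2N-1}b_\kappa\big(e^{i\kappa y}+e^{i(\kappa-2N)y}\big)\Big\}.$$
An element of $V$ is $v=(1+e^{-2iNy})P$ with $P=\sum b_\kappa e^{i\kappa y}$, so $|v|^2=4\cos^2(Ny)|P|^2$: it favors the crests of $\cos2Ny$. For small $\kappa$ the pairing raises the energy from $\kappa$ to $N$, which does no harm, since only the maximum of the quotient counts. A function $v=\sum c_ne^{iny}$ is $L^2(dy)$-orthogonal to $V$ exactly when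
$$c_\kappa+c_{\kappa-2N}=0,\qquad\kappa=0,\dots,2N-1 .\tag{2}$$
So one space serves both bounds. The case $N=1$ shows the pattern: $V$ is spanned by $1+e^{-2iy}$ and $e^{iy}+e^{-iy}=2\cos y$. Each of these has $E=\|\cdot\|^2=4\pi$.

**Lemma 1.** Let $0<a\le\frac18$, $N\ge1$, $w(y)=e^{a\cos2Ny}$.
(i) $\dim V=2N$, and every $v\in V$ satisfies $E(v)=N\|v\|^2$ and $\int|v|^2w\,dy\ge(1+\frac a2)\|v\|^2$.
(ii) If $v$ satisfies (2) and $E(v)<\infty$, then $E(v)\ge N(1+\frac a4)\int|v|^2w\,dy$.

*Proof.* Since $1+x\le e^x\le1+x+x^2$ for $|x|\le1$,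
$$1+a\cos2Ny\le w\le1+a^2+a\cos2Ny .\tag{3}$$
For $v=\sum c_ne^{iny}$, expanding $|v|^2$ and taking real parts gives
$$\int_0^{2\pi}|v|^2\cos2Ny\,dy=2\pi\,\mathrm{Re}\sum_nc_n\overline{c_{n-2N}} .\tag{4}$$

*Part (i).* The $4N$ frequencies $\kappa,\kappa-2N$ are the integers from $-2N$ to $2N-1$, all distinct. So $\dim V=2N$, $\|v\|^2=2\cdot2\pi\sum|b_\kappa|^2$, and
$$E(v)=2\pi\sum|b_\kappa|^2\big(\kappa+(2N-\kappa)\big)=2N\cdot2\pi\sum|b_\kappa|^2=N\|v\|^2 .$$
In (4) only $n=\kappa\in\{0,\dots,2N-1\}$ contributes, with $c_\kappa\overline{c_{\kappa-2N}}=|b_\kappa|^2$. So $\int|v|^2\cos2Ny\,dy=2\pi\sum|b_\kappa|^2=\frac12\|v\|^2$, and the left half of (3) finishes (i).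

*Part (ii).* The weight couples only frequencies congruent mod $2N$, so fix a residue $\kappa\in\{0,\dots,2N-1\}$. Write $d_l=c_{\kappa+2Nl}$. By (2), $d_{-1}=-d_0$. Put $x=|d_0|=|d_{-1}|$ and $S=\sum_{l\ne0,-1}|d_l|^2$. For $l\ge1$, $\kappa+2Nl\ge2N$; for $l\le-2$, $|\kappa+2Nl|\ge4N-\kappa>2N$. Hence
$$\sum_l|\kappa+2Nl||d_l|^2\ge\kappa x^2+(2N-\kappa)x^2+2NS=2N(x^2+S).$$
Now the coupling $\mathrm{Re}\sum_ld_l\overline{d_{l-1}}$. The pair $(0,-1)$ contributes $-x^2$: here the condition (2) pays. The pairs $(1,0)$ and $(-1,-2)$ contribute at most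
$$x(|d_1|+|d_{-2}|)\le\sqrt2\,x\sqrt S=2\sqrt{\tfrac14x^2\cdot2S}\le\tfrac14x^2+2S .$$
For the remaining pairs use $|d_l||d_{l-1}|\le\frac12(|d_l|^2+|d_{l-1}|^2)$; each $|d_l|^2$ with $l\ne0,-1$ occurs at most twice, so they contribute at most $S$. Since $\sum_l|d_l|^2=2x^2+S$,
$$(1+a^2)\sum_l|d_l|^2+a\,\mathrm{Re}\sum_ld_l\overline{d_{l-1}}\le\big(2+2a^2-\tfrac34a\big)x^2+\big(1+a^2+3a\big)S\le\big(2-\tfrac a2\big)(x^2+S).$$
The last step uses $2a^2\le\frac a4$ and $a^2+\frac72a\le\frac1{64}+\frac7{16}<1$, both valid for $a\le\frac18$. Sum over $\kappa$ and multiply by $2\pi$. By (3) and (4) the left side dominates $\int|v|^2w\,dy$, while $E(v)\ge2N\cdot2\pi\sum_\kappa(x^2+S)$. So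
$$E(v)\ge\frac{2N}{2-a/2}\int|v|^2w\,dy=\frac N{1-a/4}\int|v|^2w\,dy\ge N\big(1+\tfrac a4\big)\int|v|^2w\,dy.\qquad\square$$

One ripple therefore opens one gap. For infinitely many gaps we need a product of infinitely many ripples, with $a_k\to0$ and $N_k\to\infty$. Stopping after finitely many will not do: the construction below would then produce a smooth boundary, for which Theorem 3(b) gives $O(1)$.

**What the earlier ripples do.** Suppose a fixed nonconstant weight $\rho_0$ is present and we add a ripple, using $\rho_0(\theta)(1+a\cos2N\theta)$ and the space $V$ in the variable $\theta$. Choose $P$ with $|P|^2$ the Fejér kernel of degree $2N-1$, centered at a minimum of $\rho_0$. Then $|v|^2=2(1+\cos2N\theta)|P|^2\le4|P|^2$ and $\|v\|^2=2\|P\|^2$, so the normalized mass of $|v|^2$ still concentrates at the minimum as $N\to\infty$. Since $E(v)=N\|v\|^2$, the quotient of $v$ is $\frac N{\min\rho_0}(1+o(1))$ when $a\to0$. As the length tends to $\int\rho_0$, the resulting bound for $\sigma_{2N-1}L$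 is at least $2\pi N\frac{\text{mean}\,\rho_0}{\min\rho_0}(1+o(1))$, which exceeds $2\pi N$ by a positive multiple of $N$. The gain $aN$ is lost. The remedy is to use the arclength of the earlier weight as the variable: then the earlier weight becomes constant. The price is a change in $E$, which must be bounded independently of $N$.

## The energy under a change of variable

**Douglas formula.** We have
$$E(u)=\frac1{8\pi}\iint\frac{|u(\theta)-u(\theta')|^2}{\sin^2((\theta-\theta')/2)}\,d\theta\,d\theta' .\tag{5}$$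
Indeed, $\int|u(\theta+t)-u(\theta)|^2d\theta=2\pi\sum4\sin^2(nt/2)|c_n|^2$, and by the Fejér kernel $\int_0^{2\pi}\frac{\sin^2(nt/2)}{\sin^2(t/2)}dt=2\pi|n|$. By Tonelli the double integral is $2\pi\cdot4\cdot2\pi\sum|n||c_n|^2=8\pi E(u)$.

Let $\varphi$ be a $C^1$ orientation-preserving diffeomorphism of the circle, lifted so that $\varphi(\theta+2\pi)=\varphi(\theta)+2\pi$, with $\varphi'>0$. Let $\psi=\varphi^{-1}$ and
$$k(y,y')=\frac{\psi'(y)\psi'(y')}{\sin^2\frac{\psi(y)-\psi(y')}2}-\frac1{\sin^2\frac{y-y'}2},$$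
a symmetric kernel. Suppose $A:=\sup_y\int_0^{2\pi}|k(y,y')|\,dy'<\infty$. Substitute $\theta=\psi(y)$, $\theta'=\psi(y')$ in (5) for $u=v\circ\varphi$, and use $|v(y)-v(y')|^2\le2|v(y)|^2+2|v(y')|^2$:
$$|E(v\circ\varphi)-E(v)|\le\frac1{8\pi}\iint|v(y)-v(y')|^2|k|\,dy\,dy'\le\frac{4A\|v\|^2}{8\pi}=\frac A{2\pi}\|v\|^2 .\tag{6}$$
If one of the energies is infinite, so is the other, since each is at most the other plus $\frac A{2\pi}\|v\|^2$.

As an example, let $\psi$ be the boundary map of a Möbius automorphism $M$ of the disk. From $|M(z)-M(z')|^2=|M'(z)||M'(z')||z-z'|^2$ we get $\sin^2\frac{\psi(y)-\psi(y')}2=\psi'(y)\psi'(y')\sin^2\frac{y-y'}2$, so $k=0$, in agreement with conformal invariance. For general smooth $\varphi$ the kernel is still harmless.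

**Lemma 2.** If $\varphi\in C^\infty$, then $k$ is bounded. Hence $|E(v\circ\varphi)-E(v)|\le C\|v\|^2$ with $C=C(\varphi)\ge0$.

*Proof.* Let $R(y,y')=\sin\frac{\psi(y)-\psi(y')}2\big/\sin\frac{y-y'}2$. Adding $2\pi$ to $y$ or to $y'$ changes both signs, so $R$ is $2\pi$-periodic in each variable. It extends smoothly across $y=y'$, because $\psi(y)-\psi(y')$ is $y-y'$ times a smooth function and $\sin(x/2)/x$ is smooth; by periodicity it is smooth on $\mathbb R^2$. On the diagonal $R=\psi'>0$. For $0<y-y'<2\pi$ we have $0<\psi(y)-\psi(y')<2\pi$, so $R\ne0$. Thus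
$$q:=\frac{\psi'(y)\psi'(y')}{R(y,y')^2}-1$$
is smooth, periodic and symmetric, and vanishes on the diagonal. In the variables $m=\frac{y+y'}2$ and $t=y-y'$ it is even in $t$ and zero at $t=0$, so its first $t$-derivative also vanishes there, and $q=O(t^2)$ for $|t|\le\pi$, uniformly in $m$. Since $k=q/\sin^2(t/2)$, $k$ is bounded. Apply (6). $\square$

The constant $C(\varphi)$ depends only on $\varphi$, hence only on the earlier ripples. It can be beaten by choosing the next $N$ so large that $aN\gg C(\varphi)$. This is where $Na(N)\to\infty$ enters.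

## Construction of the domain

We need a conformal map with $|f'|$ equal to an infinite product of ripples. We set $f'=e^g$ with $\mathrm{Re}\,g=\sum h_k$ on the circle. For $f$ to be injective up to the boundary we want $\mathrm{Im}\,g$ small, that is, control of harmonic conjugates. Let $H$ denote harmonic conjugation, the Fourier multiplier $-i\,\mathrm{sgn}\,n$ with $\mathrm{sgn}\,0=0$; thus $H\cos m\theta=\sin m\theta$ for $m\ge1$. After a change of variable this remains nearly true.

**Lemma 3.** Let $\varphi$ be as in Lemma 2. Then $\|H\cos(m\varphi)-\sin(m\varphi)\|_\infty=O(1/m)$ as $m\to\infty$ through the integers.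

*Proof.* Let $c_n$ be the Fourier coefficients of $e^{im\varphi}$. For $n\le0$, $2\pi c_n=\int_0^{2\pi}e^{i\Phi}d\theta$ with $\Phi=m\varphi+|n|\theta$. Then $\Phi'=m\varphi'+|n|\ge c(m+|n|)$ with $c=\min(1,\min\varphi')>0$, so the phase is never stationary, and $|\Phi''|,|\Phi'''|\le C'm$. Write $e^{i\Phi}=\frac1{i\Phi'}(e^{i\Phi})'$ and integrate by parts twice; the boundary terms cancel because $e^{i\Phi}$ and $\Phi'$ are periodic. This gives
$$2\pi c_n=-\int_0^{2\pi}\Big(\frac1{\Phi'}\Big(\frac1{\Phi'}\Big)'\Big)'e^{i\Phi}\,d\theta,\qquad\Big(\frac1{\Phi'}\Big(\frac1{\Phi'}\Big)'\Big)'=-\frac{\Phi'''}{\Phi'^3}+\frac{3\Phi''^2}{\Phi'^4}.$$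
The integrand is $O\big(m(m+|n|)^{-3}+m^2(m+|n|)^{-4}\big)=O((m+|n|)^{-2})$. Hence $\sum_{n\le0}|c_n|=O(1/m)$. In $He^{im\varphi}-(-i)e^{im\varphi}$ the frequencies $n>0$ cancel; those with $n<0$ have coefficient $2ic_n$, and the constant term is $ic_0$. So its sup norm is at most $2\sum_{n\le0}|c_n|=O(1/m)$. Taking real parts gives the claim, since $H$ maps real functions to real functions. $\square$

**Step 1: choosing the ripples.** This step fixes the weights so that each new ripple is far weaker than the previous one but has a far higher frequency. Start with $\rho_0\equiv1$. Given $\rho_{k-1}$, smooth, positive and $2\pi$-periodic, put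
$$L_{k-1}=\int_0^{2\pi}\rho_{k-1}\,d\theta,\qquad\varphi_{k-1}(\theta)=\frac{2\pi}{L_{k-1}}\int_0^\theta\rho_{k-1},$$
and let $C_{k-1}=C(\varphi_{k-1})$ be the constant of Lemma 2. Choose $N_k$, and set $a_k=a(N_k)$, with $N_k$ so large that

1. $a_1\le\frac18$, and $a_k\le2^{-6}a_{k-1}$ for $k\ge2$;
2. $N_ka_k\ge32(C_{k-1}+1)$;
3. $\|H\cos(2N_k\varphi_{k-1})\|_\infty\le2$;
4. $N_k\ge2N_{k-1}$ for $k\ge2$.

This is possible because $a(N)\to0$ (for 1), $Na(N)\to\infty$ (for 2), and Lemma 3 bounds the norm in 3 by $1+O(1/N_k)$. Put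
$$h_k=a_k\cos(2N_k\varphi_{k-1}),\qquad\rho_k=\rho_{k-1}e^{h_k}.$$
By condition 1,
$$\sum_ka_k\le\tfrac18\cdot\tfrac{64}{63}\le\tfrac14,\qquad\tau_k:=\sum_{j>k}a_j\le\tfrac{a_k}{63}\le\tfrac{a_k}{32} .\tag{7}$$

**Step 2: the holomorphic function.** This step turns the weight into $|f'|$. Let $g_k$ be holomorphic in $\mathbb D$ with boundary values $h_k+iHh_k$; in terms of the Fourier coefficients $\hat h_n$ of $h_k$ it is $\hat h_0+2\sum_{n>0}\hat h_nz^n$, which is smooth on $\overline{\mathbb D}$ since $h_k$ is smooth. By the maximum principle and condition 3, $|\mathrm{Re}\,g_k|\le a_k$ and $|\mathrm{Im}\,g_k|\le2a_k$. So $g=\sum g_k$ converges uniformly on $\overline{\mathbb D}$, is continuous there and holomorphic in $\mathbb D$, with $|\mathrm{Re}\,g|\le\frac14$ and $|\mathrm{Im}\,g|\le\frac12$. Define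
$$f(z)=\int_0^ze^{g(\zeta)}\,d\zeta,\qquad\Omega=f(\mathbb D).$$

**Step 3: $\Omega$ is a $C^1$ domain.** This step checks the hypotheses of the reduction to the circle. We have $f\in C^1(\overline{\mathbb D})$ and $\mathrm{Re}\,f'=e^{\mathrm{Re}\,g}\cos(\mathrm{Im}\,g)\ge c:=e^{-1/4}\cos\frac12>0$. The closed disk is convex, so for $z,w\in\overline{\mathbb D}$
$$f(z)-f(w)=(z-w)\int_0^1f'(w+t(z-w))\,dt,\qquad|f(z)-f(w)|\ge c|z-w| .$$
Thus $f$ is injective on $\overline{\mathbb D}$, and $\Gamma=f(\partial\mathbb D)$ is a Jordan curve with the parametrization $\theta\mapsto f(e^{i\theta})$, whose derivative $ie^{i\theta}f'(e^{i\theta})$ is continuous and nonzero. The set $\Omega$ is open, connected, bounded and, by injectivity, disjoint from $\Gamma$. It is relatively closed in $\mathbb C\setminus\Gamma$, because $\Omega\cup\Gamma=f(\overline{\mathbb D})$ is compact. So $\Omega$ is a bounded component of $\mathbb C\setminus\Gamma$, namely the interior of $\Gamma$. Hence $\Omega$ is a bounded simply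 connected $C^1$ domain, in particular Lipschitz. Its weight is, for every $k$,
$$\rho=|f'|=e^{\mathrm{Re}\,g}=\rho_{k-1}\,e^{h_k+t_k},\qquad t_k=\sum_{j>k}h_j,\qquad|t_k|\le\tau_k .\tag{8}$$

**Step 4: the Hölder case.** This step proves $\partial\Omega\in C^{1,s}$ when $a(N)=N^{-s}$. Since $e^{-1/4}\le\rho_{k-1}\le e^{1/4}$, we have $\varphi_{k-1}'\le e^{1/2}\le2$, so $|h_k'|\le2N_ka_k\cdot2=4N_k^{1-s}$. With $t=|\theta-\theta'|$,
$$|h_k(\theta)-h_k(\theta')|\le\min\big(2N_k^{-s},\,4N_k^{1-s}t\big).$$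
Let $0<t<1$. By condition 4, $N_k$ at least doubles at each step, so both of the following sums are dominated by geometric series through their largest term:
$$\sum_{N_k\le1/t}4N_k^{1-s}t\le\frac{4t\cdot t^{s-1}}{1-2^{s-1}},\qquad\sum_{N_k>1/t}2N_k^{-s}\le\frac{2t^s}{1-2^{-s}} .$$
The total is $O(t^s)$, so $\mathrm{Re}\,g\in C^s(\partial\mathbb D)$. Privalov's theorem says that if the real part of the boundary values of such a $g$ is in $C^s$, $0<s<1$, then $g\in C^s(\overline{\mathbb D})$. So $f'=e^g\in C^s(\overline{\mathbb D})$, $f\in C^{1,s}(\overline{\mathbb D})$ and $\partial\Omega\in C^{1,s}$.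

## The gap between $\sigma_{2N_k-1}$ and $\sigma_{2N_k}$

We now prove the two inequalities of Theorem 1. Fix $k$ and write $N=N_k$, $a=a_k\le\frac18$, $\tau=\tau_k\le\frac a{32}$, $C=C_{k-1}$, $\ell=L_{k-1}$, $\varphi=\varphi_{k-1}$, $y=\varphi(\theta)$, $w(y)=e^{a\cos2Ny}$.

**Step 5: the weight in the variable $y$.** This step shows that the earlier ripples disappear and the later ones cost only factors $e^{\pm\tau}$. Since $dy=\frac{2\pi}\ell\rho_{k-1}\,d\theta$, (8) gives
$$\rho\,d\theta=\frac\ell{2\pi}e^{t_k}\,w\,dy .\tag{9}$$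
Integrating, with $1+a\cos2Ny\le w\le1+a\cos2Ny+a^2\cos^22Ny$,
$$e^{-\tau}\ell\le L\le e^\tau\ell\big(1+\tfrac{a^2}2\big).\tag{10}$$

**Step 6: upper bound for $\sigma_{2N-1}$.** This step uses $v\circ\varphi$, $v\in V$, as test functions; they are smooth and form a space of dimension $2N$. For $u=v\circ\varphi$, Lemma 1(i), Lemma 2 and (9) give
$$E(u)\le(N+C)\|v\|^2,\qquad\int|u|^2\rho\,d\theta\ge e^{-\tau}\frac\ell{2\pi}\Big(1+\frac a2\Big)\|v\|^2 .$$
By (V1) with $j=2N-1$ and the upper half of (10),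
$$\sigma_{2N-1}L\le2\pi(N+C)\,e^{2\tau}\,\frac{1+a^2/2}{1+a/2} .$$
Now $(1-\frac a4)(1+\frac a2)=1+\frac a4-\frac{a^2}8\ge1+\frac{a^2}2$, since $a\le\frac25$; so the fraction is at most $1-\frac a4$. Also $e^{2\tau}\le e^{a/16}\le1+\frac a8$, and $(1+\frac a8)(1-\frac a4)\le1-\frac a8$. Hence
$$\sigma_{2N-1}L\le2\pi(N+C)\big(1-\tfrac a8\big)\le2\pi N-\tfrac\pi4aN+2\pi C\le\pi(2N-1)-\tfrac\pi8aN .$$
The last inequality is equivalent to $aN\ge8(2C+1)$, which follows from condition 2, $aN\ge32(C+1)$.

**Step 7: lower bound for $\sigma_{2N}$.** This step uses (V2) with the $2N$ conditions (2), imposed on $v=u\circ\varphi^{-1}$; they are continuous linear functionals of $u\in L^2(\partial\mathbb D)$. If $E(u)=\infty$ there is nothing to prove. Otherwise $E(v)<\infty$ and Lemma 1(ii) applies. Since $w\ge e^{-a}$, $\|v\|^2\le e^a\int|v|^2w\,dy\le2\int|v|^2w\,dy$. So by Lemma 2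
$$E(u)\ge E(v)-C\|v\|^2\ge\big(N(1+\tfrac a4)-2C\big)\int|v|^2w\,dy .$$
The bracket is positive because $N\ge aN\ge32(C+1)$. By (9), $\int|u|^2\rho\,d\theta\le e^\tau\frac\ell{2\pi}\int|v|^2w\,dy$. Hence
$$E(u)\ge\big(N(1+\tfrac a4)-2C\big)e^{-\tau}\frac{2\pi}\ell\int|u|^2\rho\,d\theta .$$
By (V2) with $j=2N$, and $L\ge e^{-\tau}\ell$,
$$\sigma_{2N}L\ge2\pi e^{-2\tau}\big(N(1+\tfrac a4)-2C\big)\ge2\pi N\big(1-\tfrac a{16}\big)\big(1+\tfrac a4\big)-4\pi C,$$
where we used $1-\frac a{16}\le e^{-2\tau}\le1$. Since $(1-\frac a{16})(1+\frac a4)=1+\frac{3a}{16}-\frac{a^2}{64}\ge1+\frac a8$,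
$$\sigma_{2N}L\ge2\pi N\big(1+\tfrac a8\big)-4\pi C\ge2\pi N+\tfrac\pi8aN ,$$
the last step because $aN\ge32C$. As $k$ was arbitrary, Theorem 1 is proved. $\blacksquare$

## Remainders for $C^{1,s}$ and $C^{2,\alpha}$ boundaries

For Theorem 3 we use the change of variable in the opposite direction: straighten the whole weight, compare with the disk, and measure the cost through (6). By the Kellogg–Warschawski theorem (Pommerenke, *Boundary Behaviour of Conformal Maps*, Thms 3.5–3.6), a Riemann map satisfies $f\in C^{1,s}(\overline{\mathbb D})$ in case (a), $f\in C^{2,\alpha}(\overline{\mathbb D})$ in case (b), with $f'\ne0$ on $\overline{\mathbb D}$; it is injective on $\overline{\mathbb D}$ by Carathéodory's theorem. So $\rho=|f'|$ is positive and lies in $C^s$, respectively $C^{1,\alpha}$. Below, $C$ denotes constants independent of $\varepsilon$ and $n$, possibly different at each occurrence.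

**Step 8: the singular part of the kernel.** This step isolates what must be estimated in $k$. Let $\tilde\rho$ be a positive $C^1$ weight with $\int\tilde\rho=L$, and put $\varphi=\frac{2\pi}L\int_0^\theta\tilde\rho$, $\psi=\varphi^{-1}$, $g=\psi'=\frac L{2\pi\tilde\rho(\psi)}$ (unrelated to the $g$ of Step 2). Let $t=y-y'$ with $0<|t|\le\pi$, and $\Delta=\psi(y)-\psi(y')=t\bar g$, where $\bar g$ is the mean of $g$ between $y'$ and $y$. If $g\ge c_0>0$, then $2\pi-|\Delta|$ is the integral of $g$ over the complementary arc, so $2\pi-|\Delta|\ge c_0(2\pi-|t|)\ge c_0\pi$. The function $\sin^{-2}(x/2)-4/x^2$ has a removable singularity at $0$, so it is bounded for $|x|\le2\pi-c_0\pi$ and for $|x|\le\pi$. Replacing $\sin^{-2}$ by $4/x^2$ at $x=\Delta$ and $x=t$,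
$$k(y,y')=\frac{4g(y)g(y')}{t^2\bar g^2}-\frac4{t^2}+O(1)=\frac4{t^2}\,\frac{g(y)g(y')-\bar g^2}{\bar g^2}+O(1),\tag{11}$$
with the $O(1)$ depending only on upper and lower bounds for $g$. With $p=\frac{g(y)+g(y')}2$ and $q=\frac{g(y)-g(y')}2$,
$$g(y)g(y')-\bar g^2=(p-\bar g)(p+\bar g)-q^2 .\tag{12}$$

**Why (a) needs smoothing.** If we straightened $\rho\in C^s$ itself, then $g$ would be only $s$-Hölder, (12) would give only $O(|t|^s)$, and the resulting bound $|k|\le C|t|^{s-2}$ is not integrable at $t=0$. So (6) gives nothing. We therefore straighten a mollification of $\rho$ at scale $\varepsilon$ and pay for the difference in the denominator.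

**Step 9: kernel bound in case (a).** This step shows that at scale $\varepsilon$ the cost in $E$ is $C\varepsilon^{s-1}\|v\|^2$. Let $\eta\ge0$ be smooth, supported in $[-1,1]$, with $\int\eta=1$. Put $\eta_\varepsilon(r)=\varepsilon^{-1}\eta(r/\varepsilon)$ and $\rho_\varepsilon(\theta)=\int\eta_\varepsilon(r)\rho(\theta-r)\,dr$, $0<\varepsilon<1$. Then $\int\rho_\varepsilon=L$, $\min\rho\le\rho_\varepsilon\le\max\rho$, $|\rho-\rho_\varepsilon|\le C\varepsilon^s$, and $\rho_\varepsilon$ is $s$-Hölder uniformly in $\varepsilon$. Since $\int\eta_\varepsilon'=\int\eta_\varepsilon''=0$, we may replace $\rho(\theta-r)$ by $\rho(\theta-r)-\rho(\theta)=O(\varepsilon^s)$ after differentiating, so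
$$|\rho_\varepsilon'|\le C\varepsilon^s\int|\eta_\varepsilon'|\le C\varepsilon^{s-1},\qquad|\rho_\varepsilon''|\le C\varepsilon^s\int|\eta_\varepsilon''|\le C\varepsilon^{s-2}.$$
Take $\tilde\rho=\rho_\varepsilon$. Then $g$ is bounded above and below, and, since $\psi$ is uniformly Lipschitz, $s$-Hölder, all uniformly in $\varepsilon$. From $g'=-\frac{\rho_\varepsilon'(\psi)}{\rho_\varepsilon(\psi)}g^2$ we get $|g'|\le C\varepsilon^{s-1}$, and differentiating once more $|g''|\le C(|\rho_\varepsilon''|+|\rho_\varepsilon'|^2+|\rho_\varepsilon'||g'|)(\psi)$ in the obvious sense of sup bounds, hence $|g''|\le C(\varepsilon^{s-2}+\varepsilon^{2s-2})\le C\varepsilon^{s-2}$.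

For $\varepsilon<|t|\le\pi$, the Hölder bound gives $|p-\bar g|\le C|t|^s$ and $q^2\le C|t|^{2s}\le C|t|^s$. So (11) and (12) yield $|k|\le C|t|^{s-2}$. For $|t|\le\varepsilon$, we have $q^2\le C\varepsilon^{2s-2}t^2$, and by the error formula of the trapezoidal rule $|p-\bar g|\le\frac{t^2}{12}\sup|g''|\le C\varepsilon^{s-2}t^2$. So $|k|\le C\varepsilon^{s-2}$. Therefore
$$\int|k(y,y')|\,dy'\le C\int_{\varepsilon<|t|\le\pi}|t|^{s-2}dt+C\varepsilon\cdot\varepsilon^{s-2}\le C\varepsilon^{s-1},$$
where $s<1$ is used in the first integral. By (6), for $u=v\circ\varphi$,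
$$|E(u)-E(v)|\le C\varepsilon^{s-1}\|v\|^2,\qquad\Big|\int|u|^2\rho\,d\theta-\frac L{2\pi}\|v\|^2\Big|\le C\varepsilon^s\frac L{2\pi}\|v\|^2 .\tag{13}$$
The second estimate holds because $\rho_\varepsilon\,d\theta=\frac L{2\pi}dy$ and $|\rho-\rho_\varepsilon|\le C\varepsilon^s\le C\varepsilon^s\rho_\varepsilon$.

**Step 10: conclusion of (a).** This step chooses $\varepsilon$ and counts. Take $\varepsilon=1/n$ with $n$ large, so that the two errors in (13), relative to an energy of size $n\|v\|^2$ and to the mass, are both $n^{-s}$.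

*Upper bound.* Apply (V1) to $\{v\circ\varphi:v\in\mathrm{span}\{e^{ily}:|l|\le n\}\}$. It has dimension $2n+1$ and consists of smooth functions, as $\varphi$ is smooth. Here $E(v)\le n\|v\|^2$, so
$$\sigma_{2n}L\le2\pi\,\frac{n+Cn^{1-s}}{1-Cn^{-s}}\le2\pi n+Cn^{1-s}.$$

*Lower bound.* Apply (V2) with the $2n-1$ conditions that the Fourier coefficients of $v=u\circ\psi$ with $|l|\le n-1$ vanish. Then $E(v)\ge n\|v\|^2$ (functions with $E(u)=\infty$ need no argument), and
$$\sigma_{2n-1}L\ge2\pi\,\frac{n-Cn^{1-s}}{1+Cn^{-s}}\ge2\pi n-Cn^{1-s}.$$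

Since $\sigma_{2n-1}\le\sigma_{2n}$, both $\sigma_{2n-1}L$ and $\sigma_{2n}L$ equal $2\pi n+O(n^{1-s})$. Every $j\ge1$ is $2n-1$ or $2n$, and the discrepancy $\pi$ for odd $j$ is absorbed. This is (a).

**Step 11: case (b).** Here no mollification is needed, and the purpose of the step is to show that $\int|k|\,dy'$ is bounded. Take $\tilde\rho=\rho\in C^{1,\alpha}$. Then $\varphi,\psi\in C^{2,\alpha}$ and $g=\psi'\in C^{1,\alpha}$, so $q^2\le Ct^2$. Inserting $g(y'+r)=g(y')+g'(y')r+O(|r|^{1+\alpha})$ shows that $p$ and $\bar g$ both equal $g(y')+\frac12g'(y')t+O(|t|^{1+\alpha})$, so $|p-\bar g|\le C|t|^{1+\alpha}$. By (11) and (12), $|k|\le C|t|^{\alpha-1}+C$, whose integral in $y'$ is bounded uniformly in $y$. So (6) gives $|E(v\circ\varphi)-E(v)|\le C\|v\|^2$, while $\int|u|^2\rho\,d\theta=\frac L{2\pi}\|v\|^2$ exactly for $u=v\circ\varphi$. The test space and the conditions of Step 10 give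
$$2\pi(n-C)\le\sigma_{2n-1}L\le\sigma_{2n}L\le2\pi(n+C).$$
In (V1) the test functions are now only $C^2$ instead of $C^\infty$, which is harmless: their energy is finite, so their harmonic extensions lie in $H^1(\mathbb D)$. This is (b), and Theorem 3 is proved. $\blacksquare$
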